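\title{The $C$-degrees and the $K$-degrees differ on the 1-random reals}

\begin{abstract}
Infinite binary sequences can be compared by the plain or by the prefix-free Kolmogorov complexity of their initial segments; this gives the $C$-degrees and the $K$-degrees. We show that the two kinds of degrees differ on the 1-random reals: if $Z$ is noncomputable and $K$-trivial and $X$ is weakly 2-random, then $X$ and the bitwise sum $X\triangle Z$ are 1-random, have the same $K$-degree, and have incomparable $C$-degrees. We also classify translations: $X\mapsto X\triangle Z$ preserves all $C$-degrees exactly when $Z$ is computable, and all $K$-degrees exactly when $Z$ is $K$-trivial. The main tool is a set of strings, defined by multiplication in a finite field, such that any sparse set covers an unusually large part of only boundedly many of its translates. The halting probability $\Omega$ shows that weak 2-randomness cannot be replaced by 1-randomness.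
\end{abstract}

\section{Introduction}

For a finite binary string $\sigma$ let $C(\sigma)$ be its plain and $K(\sigma)$ its prefix-free Kolmogorov complexity. A \emph{real} is an infinite binary sequence $X\in2^\omega$, and $X\upharpoonright n$ is the string of its first $n$ bits. Reals are compared through the complexity of their initial segments:
\begin{align*}
X\le_K Y &\iff (\exists c)(\forall n)\ K(X\upharpoonright n)\le K(Y\upharpoonright n)+c,\\
X\le_C Y &\iff (\exists c)(\forall n)\ C(X\upharpoonright n)\le C(Y\upharpoonright n)+c.
\end{align*}
We write $X\equiv_K Y$ if $X\le_K Y$ and $Y\le_K X$; the equivalence classes are the \emph{$K$-degrees}. The relation $\equiv_C$ and the \emph{$C$-degrees} are defined in the same way from $\le_C$. Let $\mu$ be the uniform measure on $2^\omega$. A \emph{Martin-L\"of test} is a uniform sequence $(\mathcal G_n)_{n\in\omega}$ of $\Sigma^0_1$ classes with $\mu(\mathcal G_n)\le2^{-n}$, and $X$ is \emph{1-random} if $X\notin\bigcap_n\mathcal G_n$ for every Martin-L\"of test. It is known that $\equiv_C$ and $\equiv_K$ do not coincide on all of $2^\omega$. The question, which we take from \cite{initial},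 is whether they differ on the 1-random reals:

\begin{quote}
Are there 1-random $X,Y$ such that exactly one of $X\equiv_K Y$ and $X\equiv_C Y$ holds, or are the two relations equivalent for all 1-random $X,Y$?
\end{quote}

To see what is being compared, measure complexity from the top. A string $\sigma$ of length $n$ satisfies $C(\sigma)\le n+O(1)$ and $K(\sigma)\le n+K(n)+O(1)$, so consider the \emph{deficits} $n-C(\sigma)$ and $n+K(n)-K(\sigma)$. Two reals are $C$-equivalent, or $K$-equivalent, exactly when the corresponding deficits of their initial segments differ by a bounded amount. The two deficits look alike. They obey the same counting law: at most $2^{n-r+O(1)}$ strings of length $n$ have deficit at least $r$. Both change by $O(1)$ under any computable length-preserving bijection of the strings. One might therefore guess that on random reals they are two readings of the same quantity.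

They differ in the information that a compressor gets for free. By the symmetry of information (fact (F4) below), the $K$-deficit of $\sigma$ is $n-K(\sigma\mid n,K(n))+O(1)$. The $C$-deficit is essentially $r=n-C(\sigma\mid n)$. It is at most $r+O(1)$, because $C(\sigma\mid n)\le C(\sigma)+O(1)$. For $r\ge1$ it is at least $r-2\log r-O(1)$, because a self-delimiting code of $r$ followed by a shortest description of $\sigma$ given $n$ reveals $n$ through the length $n-r$ of that description. So a prefix-free compressor may use $n$ and $K(n)$, and a plain compressor only $n$. Suppose that $Z\upharpoonright n$ costs $O(1)$ bits given $n$ and $K(n)$, but not given $n$ alone. Adding $Z$ to $X$ bit by bit should then be invisible to $K$ and visible to $C$. The reals $Z$ with this property turn out to be the noncomputable $K$-trivial ones.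

Write $X\triangle Z$ for the bitwise sum modulo 2. A real $Z$ is \emph{$K$-trivial} if $K(Z\upharpoonright n)\le K(n)+O(1)$. A real is \emph{weakly 2-random} if it lies in no null $\Pi^0_2$ class. Sets of natural numbers are identified with their characteristic sequences.

\begin{theorem}\label{thm:main}
Let $W_0,W_1$ be $K$-trivial with $W_0\triangle W_1$ noncomputable. For every $X$ we have $X\triangle W_0\equiv_K X\triangle W_1$. For every weakly 2-random $X$, the reals $X\triangle W_0$ and $X\triangle W_1$ are $\le_C$-incomparable. In particular, if $Z$ is noncomputable and $K$-trivial and $X$ is weakly 2-random, then $X$ and $X\triangle Z$ are 1-random, $X\equiv_K X\triangle Z$, and $X$ and $X\triangle Z$ are $\le_C$-incomparable.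
\end{theorem}

Noncomputable $K$-trivial reals exist \cite{trivial}, and almost every real is weakly 2-random. So there are 1-random $X,Y$ with $X\equiv_K Y$ and $X\not\equiv_C Y$: the $C$-degrees and the $K$-degrees differ on the 1-random reals. We make no claim about whether $\equiv_C$ implies $\equiv_K$ on 1-random reals; the question does not require it.

\begin{corollary}\label{cor:antichain}
The $K$-degree of every weakly 2-random real contains an infinite antichain of $C$-degrees, in the sense that it contains infinitely many reals that are pairwise $\le_C$-incomparable.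
\end{corollary}

The same method determines which translations respect each of the two orderings.

\begin{theorem}\label{thm:class}
Let $Z\in2^\omega$.
\begin{itemize}
\item[(C)] The following are equivalent: (i) $Z$ is computable; (ii) $X\triangle Z\equiv_C X$ for all $X$; (iii) $\{X:X\triangle Z\le_C X\}$ is not a null set.
\item[(K)] The following are equivalent: (i) $Z$ is $K$-trivial; (ii) $X\triangle Z\equiv_K X$ for all $X$; (iii) $\{X:X\triangle Z\le_K X\}$ is not a null set.
\end{itemize}
\end{theorem}

Some randomness beyond 1-randomness is needed in Theorem~\ref{thm:main}. Let $\Omega$ be the halting probability of the universal prefix-free machine.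

\begin{proposition}\label{prop:omega}
In Theorem~\ref{thm:main}, ``weakly 2-random'' cannot be weakened to ``1-random'': $\Omega\triangle Z\equiv_C\Omega$ for every c.e.\ set $Z$, including noncomputable c.e.\ $K$-trivial ones.
\end{proposition}

The statements about preserving $K$-degrees are short (Section~\ref{sec:K}). The work lies in showing that a translation is visible. Sections~\ref{sec:comb} and~\ref{sec:many} contain the combinatorial and probabilistic core, which does not mention complexity. Section~\ref{sec:plain} applies it to $C$, Section~\ref{sec:w2r} determines how random $X$ has to be, and Section~\ref{sec:classK} applies it to $K$. Section~\ref{sec:omega} treats $\Omega$.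

\section{Conventions and standard facts}\label{sec:prelim}

\subsection*{Strings and codes}
The set of strings of length $n$ is $\{0,1\}^n$. It is a vector space over $\mathbb F_2$ under bitwise sum, written $+$, and $(X\triangle Z)\upharpoonright n=X\upharpoonright n+Z\upharpoonright n$. Logarithms are binary. For $e\ge1$ with binary expansion $1b$ let $\overline e=1^{|b|}0b$. The strings $\overline e$ form a prefix-free set (none is a proper initial segment of another), so $\overline e$ can be read off the front of any string that begins with it, and $|\overline e|\le2\log e+1$.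

\subsection*{Complexity}
A \emph{machine} is a partial computable function from strings to strings; it is \emph{prefix-free} if its domain is. Fix an effective list $M_0,M_1,\dots$ of the prefix-free machines and let $U(0^j1p)=M_j(p)$. Then $K(\sigma)$ is the least length of a $p$ with $U(p)=\sigma$. The plain complexity $C$ is defined in the same way from a list of all machines. The conditional complexities $C(\sigma\mid\rho)$ and $K(\sigma\mid\rho)$ use machines with a second input $\rho$, given for free; for $K$ the domain in $p$ is prefix-free for each $\rho$. Numbers and tuples are identified with strings in a computable way. We use three immediate properties without comment.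
\begin{itemize}
\item If a machine $M$ maps $p$, given $\rho$, to $\sigma$, then $C(\sigma\mid\rho)\le|p|+c_M$; the same holds for $K$ if $M$ is prefix-free, and without conditions. In particular $C(f(\sigma))\le C(\sigma)+O(1)$ and $K(f(\sigma))\le K(\sigma)+O(1)$ for partial computable $f$.
\item The relations $C(\sigma)<m$ and $K(\sigma)<m$ are computably enumerable (c.e.).
\item Fewer than $2^m$ strings $\sigma$ satisfy $C(\sigma)<m$.
\end{itemize}
Constants written $O(1)$ never depend on the parameters $n$ and $e$.

\subsection*{Classes}
A \emph{$\Sigma^0_1$ class} is the set of reals that extend some string in a given c.e.\ set of strings. A \emph{$\Pi^0_2$ class} is the intersection of a uniform sequence of $\Sigma^0_1$ classes. For a Martin-L\"of test, $\bigcap_n\mathcal G_n$ is a null $\Pi^0_2$ class, so weakly 2-random reals are 1-random. There are countably many $\Pi^0_2$ classes, so almost every real is weakly 2-random. The halting problem $\emptyset'$ decides every c.e.\ relation. A set $Q$ is $\Delta^0_2$ if and only if $Q\le_T\emptyset'$, if and only if $Q$ is the pointwise limit of a computable sequence of approximations $Q_s$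 (the limit lemma). The map $X\mapsto X\triangle W$ preserves $\mu$.

\subsection*{Published facts}
\begin{itemize}
\item[(F1)] There is a noncomputable c.e.\ $K$-trivial set (Downey, Hirschfeldt, Nies and Stephan \cite{trivial}).
\item[(F2)] $K$-trivial reals are $\Delta^0_2$ (Chaitin 1976; also in the books of Downey and Hirschfeldt and of Nies).
\item[(F3)] If $C(Z\upharpoonright n\mid n)\le c$ for some $c$ and all $n$, then $Z$ is computable (Loveland 1969).
\item[(F4)] $K(\sigma)=K(\sigma,n)+O(1)=K(n)+K(\sigma\mid n,K(n))+O(1)$ for $|\sigma|=n$ (Levin, G\'acs, Chaitin).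
\item[(F5)] There is a constant $c_0$ with $|\{\tau\in\{0,1\}^n:K(\tau)\le n+K(n)-r\}|\le2^{n-r+c_0}$ for all $n,r$ (Chaitin's counting theorem).
\item[(F6)] $X$ is 1-random if and only if $K(X\upharpoonright n)\ge n-O(1)$ (Schnorr).
\end{itemize}

\section{$K$-trivial translations preserve the $K$-degree}\label{sec:K}

By (F4), $K(Z\upharpoonright n)-K(n)=K(Z\upharpoonright n\mid n,K(n))+O(1)$. Hence
\begin{equation}\label{eq:trivial}
Z\text{ is $K$-trivial}\iff K(Z\upharpoonright n\mid n,K(n))=O(1).
\end{equation}
This is the counterpart for $K$ of (F3), whose condition $C(Z\upharpoonright n\mid n)=O(1)$ characterizes the computable reals.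

\begin{proposition}\label{prop:Kinv}
If $Z$ is $K$-trivial, then $X\triangle Z\equiv_K X$ for every $X$.
\end{proposition}

\begin{proof}
Given $n$ and $K(n)$, a prefix-free machine can read a description of $Z\upharpoonright n$, then a description of $X\upharpoonright n$, and add the two strings. By \eqref{eq:trivial} the first description has bounded length, so
\[
K((X\triangle Z)\upharpoonright n\mid n,K(n))\le K(X\upharpoonright n\mid n,K(n))+O(1).
\]
Add $K(n)$ to both sides and apply (F4) to each: $X\triangle Z\le_K X$. The same inequality for $X\triangle Z$ in place of $X$ gives $X=(X\triangle Z)\triangle Z\le_K X\triangle Z$.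
\end{proof}

Taking $X$ to be $K$-trivial shows that the bitwise sum of two $K$-trivial reals is $K$-trivial.

\section{Sets with few well-covered translates}\label{sec:comb}

Let $Z$ be noncomputable. To show $X\triangle Z\not\le_C X$ we need, for infinitely many $e$, a length $n$ at which $X\upharpoonright n$ can be compressed by about $e$ bits more than $(X\triangle Z)\upharpoonright n$. Fix $e$ and $n$. Let $D$ be the set of strings of length $n$ with $C(\tau)<n-e$; it has density below $2^{-e}$. Let $A\subseteq\{0,1\}^n$ be a set of density $2^{-2e}$, computable from $n$ and $e$; its elements have complexity at most $n-2e+O(\log e)$. With $\zeta=Z\upharpoonright n$, we want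
\[
X\upharpoonright n\in A\qquad\text{and}\qquad X\upharpoonright n+\zeta\notin D
\]
to be about as likely as $X\upharpoonright n\in A$. That is, $D$ should contain only a small part of the translate $A+\zeta$.

This fails for some $\zeta$. The set $D$ may be larger than $A$, and for large $e$ it contains $A$ itself, the translate by $\zeta=0^n$. About $D$ we know only its size and that it is c.e. About $\zeta$ we know only, by (F3), that for infinitely many $n$ it is not simple given $n$. What would suffice is a set $A$ such that, whatever $D$ is, the number of $\zeta$ for which $D$ covers much of $A+\zeta$ is bounded in terms of $e$ alone. Such $\zeta$ are then simple given $n$, and $Z\upharpoonright n$ is infinitely often not among them.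

\begin{example}[A subspace fails]\label{ex:subspace}
Let $A$ be the set of strings that end in $2e$ zeros and $D$ the set of strings that end in $e$ zeros. Then $A+\zeta\subseteq D$ for each of the $2^{n-e}$ strings $\zeta\in D$. In terms of complexity: if $Z\upharpoonright n$ ends in $2e$ zeros, then $X\upharpoonright n\in A$ if and only if $(X\triangle Z)\upharpoonright n\in A$, however complex $Z\upharpoonright n$ is.
\end{example}

So $A$ must have no additive structure. For functions on $\{0,1\}^n$ let $\langle\varphi,\psi\rangle=2^{-n}\sum_z\varphi(z)\psi(z)$. We use two facts: if $\lambda$ is a nonzero $\mathbb F_2$-linear functional on $\{0,1\}^k$, then $\sum_z(-1)^{\lambda(z)}=0$, because $\lambda$ takes each value equally often; and if $\varphi_1,\dots,\varphi_N$ are orthonormal, then $\sum_i\langle\varphi_i,\psi\rangle^2\le\langle\psi,\psi\rangle$ (Bessel's inequality). The dot $u\cdot v$ is $\sum_iu_iv_i$ modulo 2.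

\begin{example}[One quadratic condition]\label{ex:quadric}
Let $n=2h$ with $h\ge3$, write strings of length $n$ as pairs $(x,y)$ of strings of length $h$, and let $A=\{(x,y):x\cdot y=1\}$. Each $x\neq0$ has $2^{h-1}$ partners $y$ and $x=0$ has none, so $2^{-n}|A|=\frac12(1-2^{-h})$. We claim that a set $D$ of density $\delta\le\frac34$ contains $A+\zeta$ for at most $48$ strings $\zeta$, whatever $n$ is. By contrast, a hyperplane $H$ also has density about $\frac12$, and $D=H$ contains $H+\zeta$ for $2^{n-1}$ strings $\zeta$.

Let $f(x,y)=(-1)^{x\cdot y}$ and $f_\zeta(z)=f(z+\zeta)$, so that $f_\zeta=1-2\cdot1_{A+\zeta}$. For $(a,b)\ne(0,0)$,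
\[
f(x,y)\,f(x+a,y+b)=(-1)^{x\cdot b+a\cdot y+a\cdot b}.
\]
The quadratic terms have canceled, and $(x,y)\mapsto x\cdot b+a\cdot y$ is a nonzero linear functional, so the sum over $(x,y)$ is $0$. Thus the $2^n$ translates $f_\zeta$ are orthonormal, and $\sum_\zeta\langle f_\zeta,1_D\rangle^2\le\delta\le\frac34$. If $A+\zeta\subseteq D$, then $\langle f_\zeta,1_D\rangle=\delta-(1-2^{-h})\le-\frac18$. At most $\frac34\cdot64=48$ strings $\zeta$ can do this.
\end{example}

We need a set of density $2^{-2e}$, hence $d=2e$ such conditions at once. The indicator function of their conjunction expands into a sum over all $\mathbb F_2$-linear combinations of the $d$ bilinear forms, and the argument of Example~\ref{ex:quadric} must apply to each nonzero combination. The coordinates of a product in a finite field have this property. We also want every row $\{y:(x,y)\in A\}$ to have the same size, so that membership of $X\upharpoonright n$ in $A$ is independent of the first half of $X\upharpoonright n$; Section~\ref{sec:many} uses this. It requires filling in the row $x=0$ by hand.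

\begin{definition}\label{def:A}
Let $e\ge1$, $d=2e$, and let $n=2h$ be even with $n\ge4e$, so that $d\le h$. Identify $\{0,1\}^h$ with the field $\mathbb F=\mathbb F_2[t]/(q)$ of order $2^h$, where $q$ is the lexicographically first irreducible polynomial of degree $h$ and a string lists the coefficients of a polynomial of degree below $h$. Field addition is then the bitwise sum. Let $\pi:\{0,1\}^h\to\{0,1\}^d$ be restriction to the first $d$ bits. Put $A_{n,e}=A'\cup A''$, where
\[
A'=\{(x,y)\in\mathbb F^2:\pi(xy)=1^d\},\qquad A''=\{(0,y):y\in\mathbb F,\ \pi(y)=1^d\}.
\]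
\end{definition}

The set $A_{n,e}$ is computable from $n$ and $e$. The map $\pi$ is linear and onto, with fibers of size $2^{h-d}$. The set $A'$ contains no pair with $x=0$, since $\pi(0)=0^d\ne1^d$, and for $x\neq0$ the map $y\mapsto xy$ is a bijection of $\mathbb F$. Therefore
\begin{equation}\label{eq:rows}
|\{y:(x,y)\in A_{n,e}\}|=2^{h-2e}\ \text{ for every }x\in\{0,1\}^h,\qquad|A_{n,e}|=2^{n-2e}.
\end{equation}

\begin{definition}\label{def:bad}
Let $D\subseteq\{0,1\}^n$. A string $\zeta\in\{0,1\}^n$ is \emph{$(e,D)$-bad} if
\[
|\{\sigma\in A_{n,e}:\sigma+\zeta\in D\}|\ge2\cdot2^{n-3e}.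
\]
\end{definition}

If $|D|\le2^{n-e}$, the average of the left side over $\zeta$ is $2^{-n}|A_{n,e}||D|\le2^{n-3e}$, so a bad string gives at least twice the average. The threshold does not depend on $D$, so a string that is $(e,D)$-bad is $(e,D')$-bad for every $D'\supseteq D$. This monotonicity will let us enumerate the bad strings while $D$ is being enumerated.

\begin{lemma}\label{lem:few}
Let $e\ge1$, let $n\ge4e$ be even, and let $D\subseteq\{0,1\}^n$ with $|D|\le2^{n-e}$. Then at most $2^{5e}$ strings are $(e,D)$-bad.
\end{lemma}

\begin{proof}
Let $\delta=2^{-n}|D|\le2^{-e}$ and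
\[
g(\zeta)=2^{-n}|\{\sigma\in A_{n,e}:\sigma+\zeta\in D\}|=g'(\zeta)+g''(\zeta),
\]
where $g'$ and $g''$ count the $\sigma$ in the disjoint sets $A'$ and $A''$. For a function $G$ of $\zeta$ let $\|G\|=(\sum_\zeta G(\zeta)^2)^{1/2}$, a sum without normalization. We show that $\|g-2^{-d}\delta\|\le\delta^{1/2}$.

\emph{The part $A'$.} For $w\in\{0,1\}^d$, the sum $\sum_{u\in\{0,1\}^d}(-1)^{u\cdot(w+1^d)}$ is $2^d$ if $w=1^d$ and $0$ otherwise. Hence
\[
1_{A'}=2^{-d}\sum_{u\in\{0,1\}^d}(-1)^{u\cdot1^d}f_u,\qquad f_u(x,y)=(-1)^{L_u(xy)},\qquad L_u(w)=u\cdot\pi(w).
\]
Let $G_u(\zeta)$ be the inner product of $1_D$ with the translate $z\mapsto f_u(z+\zeta)$. Substituting $z=\sigma+\zeta$ gives $g'(\zeta)=2^{-n}\sum_z1_{A'}(z+\zeta)1_D(z)$. Since $f_0=1$, we have $G_0=\delta$, and so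
\[
g'(\zeta)-2^{-d}\delta=2^{-d}\sum_{u\ne0}(-1)^{u\cdot1^d}G_u(\zeta).
\]
Fix $u\ne0$. The linear functional $L=L_u$ on $\mathbb F$ is nonzero because $\pi$ is onto. For $(a,b)\neq(0,0)$, expanding $(x+a)(y+b)$ gives
\[
f_u(x,y)\,f_u(x+a,y+b)=(-1)^{L(xb)+L(ay)+L(ab)}.
\]
If $a\neq0$, then $ay$ runs through all of $\mathbb F$ as $y$ does, so $y\mapsto L(ay)$ is a nonzero linear functional and the sum over $y$ vanishes for each $x$. If $b\ne0$, the sum over $x$ vanishes for each $y$ for the same reason. The inner product of the translates by $\zeta$ and $\zeta'$ is $2^{-n}\sum_zf_u(z)f_u(z+\zeta+\zeta')$, so the translates of $f_u$ are orthonormal. Bessel's inequality gives $\|G_u\|^2\le\langle1_D,1_D\rangle=\delta$, and the triangle inequality gives $\|g'-2^{-d}\delta\|\le(1-2^{-d})\,\delta^{1/2}$.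

\emph{The part $A''$.} Here $|A''|=2^{h-d}$, so $0\le g''\le2^{-n}|A''|=2^{-h-d}$. Each $\sigma\in A''$ has $\sigma+\zeta\in D$ for exactly $|D|$ strings $\zeta$, so $\sum_\zeta g''(\zeta)=2^{-n}|A''||D|=2^{h-d}\delta$. Hence $\|g''\|^2\le2^{-h-d}\cdot2^{h-d}\delta=2^{-2d}\delta$.

Adding the two bounds gives $\|g-2^{-d}\delta\|\le\delta^{1/2}$, that is,
\[
\sum_\zeta\bigl(g(\zeta)-2^{-d}\delta\bigr)^2\le\delta\le2^{-e}.
\]
A bad $\zeta$ has $g(\zeta)\ge2\cdot2^{-3e}$, while $2^{-d}\delta\le2^{-3e}$, so it contributes at least $2^{-6e}$ to the sum. The number of bad strings is at most $2^{-e}\cdot2^{6e}=2^{5e}$.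
\end{proof}

\section{From one length to many}\label{sec:many}

At a single length $n$ the desired event has probability at most $2^{-2e}$. To make it likely we use many lengths. The desired events at different lengths need not be independent, since the sets $D_n$ are arbitrary. The events $X\upharpoonright n\in A_{n,e}$ are independent if the lengths at least double, by \eqref{eq:rows}. So we count. With $2^{3e}$ lengths, $X\upharpoonright n$ typically falls into $A_{n,e}$ about $2^e$ times, while the expected number of these hits that are spoiled by $D_n$ is at most $2$; the second estimate needs no independence.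

\begin{lemma}\label{lem:many}
Let $Z\in2^\omega$ and $e\ge1$. Let $S$ be a set of $2^{3e}$ even numbers $n_1<n_2<\cdots$ with $n_1\ge4e$ and $n_{i+1}\ge2n_i$. For $n\in S$ let $D_n\subseteq\{0,1\}^n$ be such that $Z\upharpoonright n$ is not $(e,D_n)$-bad. Let $V$ be the set of all $X$ for which no $n\in S$ satisfies
\begin{equation}\label{eq:success}
X\upharpoonright n\in A_{n,e}\quad\text{and}\quad(X\triangle Z)\upharpoonright n\notin D_n.
\end{equation}
Then $\mu(V)\le8\cdot2^{-e}$.
\end{lemma}

\begin{proof}
For $n\in S$ let $F_n=\{X:X\upharpoonright n\in A_{n,e}\}$ and $B_n=\{X\in F_n:(X\triangle Z)\upharpoonright n\in D_n\}$. Let $s(X)$ and $b(X)$ be the numbers of $n\in S$ with $X\in F_n$ and with $X\in B_n$. If $s(X)>b(X)$, then $X\in F_n\setminus B_n$ for some $n\in S$, which is \eqref{eq:success}. So $X\in V$ implies $s(X)\le2^{e-1}$ or $b(X)\ge2^{e-1}$.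

By \eqref{eq:rows}, conditionally on any value of the first $n/2$ bits, $F_n$ has probability exactly $2^{-2e}$. If $m<n$ are in $S$, then $F_m$ depends only on the first $m\le n/2$ bits, so $\mu(F_m\cap F_n)=\mu(F_m)\cdot2^{-2e}=\mu(F_m)\mu(F_n)$. Thus $s$ is a sum of $2^{3e}$ pairwise independent indicators of mean $2^{-2e}$. It has mean $2^e$ and variance at most $2^e$, and Chebyshev's inequality gives
\[
\mu\{s\le2^{e-1}\}\le\mu\{|s-2^e|\ge2^{e-1}\}\le2^e/2^{2e-2}=4\cdot2^{-e}.
\]
Since $Z\upharpoonright n$ is not $(e,D_n)$-bad, $\mu(B_n)=2^{-n}|\{\sigma\in A_{n,e}:\sigma+Z\upharpoonright n\in D_n\}|<2\cdot2^{-3e}$. So $b$ has mean at most $2$, and Markov's inequality gives $\mu\{b\ge2^{e-1}\}\le2/2^{e-1}=4\cdot2^{-e}$.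
\end{proof}

\section{Noncomputable translations and plain complexity}\label{sec:plain}

For $e\ge1$ and even $n\ge4e$ let
\[
D^C_{n,e}=\{\tau\in\{0,1\}^n:C(\tau)<n-e\},
\]
so that $|D^C_{n,e}|<2^{n-e}$. Call $\zeta\in\{0,1\}^n$ \emph{$C$-bad for $e$} if it is $(e,D^C_{n,e})$-bad. The next lemma says that bad strings are simple given $n$, that initial segments of a noncomputable real are often not, and that elements of $A_{n,e}$ are compressible.

\begin{lemma}\label{lem:plain}
\begin{itemize}
\item[(a)] The relation ``$\zeta$ is $C$-bad for $e$'' is c.e., and there is $e_0$ such that for all $e\ge e_0$ and all even $n\ge4e$, every $\zeta\in\{0,1\}^n$ that is $C$-bad for $e$ has $C(\zeta\mid n)\le6e$.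
\item[(b)] If $Z$ is noncomputable, then for each $e$ there are infinitely many even $n$ with $C(Z\upharpoonright n\mid n)>6e$.
\item[(c)] There is $c$ such that $C(\sigma)\le n-2e+2\log e+c$ for all $e\ge1$, all even $n\ge4e$ and all $\sigma\in A_{n,e}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The finite set $D^C_{n,e}$ is c.e.\ uniformly in $n$ and $e$. By monotonicity, $\zeta$ is $C$-bad for $e$ if and only if it is $(e,D)$-bad for the part $D$ of $D^C_{n,e}$ enumerated by some stage, and this is a c.e.\ condition. By Lemma~\ref{lem:few} at most $2^{5e}$ strings of length $n$ are enumerated. A machine that is given $n$ reads $\overline e$ followed by a string of $5e$ bits, views the latter as a number $i<2^{5e}$, and outputs the bad string in position $i$ of the enumeration, counting from $0$. So $C(\zeta\mid n)\le5e+2\log e+O(1)$, which is at most $6e$ for large $e$.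

(b) Suppose that $C(Z\upharpoonright n\mid n)\le6e$ for all but finitely many even $n$. Then $C(Z\upharpoonright n\mid n)$ is bounded on even $n$. A machine that is given $n+1$ can read one bit, run the rest of its input with condition $n$, and append the bit; so $C(Z\upharpoonright(n+1)\mid n+1)\le C(Z\upharpoonright n\mid n)+O(1)$. Hence $C(Z\upharpoonright n\mid n)$ is bounded on all $n$, and $Z$ is computable by (F3).

(c) By \eqref{eq:rows}, the position of $\sigma$ in the lexicographic order of $A_{n,e}$ can be written with exactly $n-2e$ bits. A machine reads $\overline e$, recovers $n$ from $e$ and the length of the rest of its input, and outputs the element of $A_{n,e}$ in the position that the rest specifies.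
\end{proof}

\begin{proposition}\label{prop:V}
Let $Z$ be noncomputable. There are numbers $N_e\ge4e$ and sets $V_e\subseteq2^\omega$ for $e\ge e_0$ such that membership of $X$ in $V_e$ depends only on $X\upharpoonright N_e$, $\mu(V_e)\le8\cdot2^{-e}$, and for every $X$,
\begin{equation}\label{eq:key}
X\notin V_e\text{ for infinitely many }e\ \Longrightarrow\ X\triangle Z\not\le_C X.
\end{equation}
If $Z\le_T\emptyset'$, then $N_e$ and the finite set $\{X\upharpoonright N_e:X\in V_e\}$ can be computed from $e$ with oracle $\emptyset'$.
\end{proposition}

\begin{proof}
Fix $e\ge e_0$. By Lemma~\ref{lem:plain}(a) and (b), there are infinitely many even $n\ge4e$ such that $Z\upharpoonright n$ is not $C$-bad for $e$. Let $n_1$ be the least of them, let $n_{i+1}$ be the least of them that is at least $2n_i$, and let $S_e$ consist of the first $2^{3e}$ numbers $n_i$. Let $N_e=\max S_e$, and let $V_e$ be the set $V$ of Lemma~\ref{lem:many} for $S_e$ and $D_n=D^C_{n,e}$. Then $\mu(V_e)\le8\cdot2^{-e}$. If $X\notin V_e$, then \eqref{eq:success} holds for some $n\in S_e$, and Lemma~\ref{lem:plain}(c) gives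
\[
C((X\triangle Z)\upharpoonright n)-C(X\upharpoonright n)\ge(n-e)-(n-2e+2\log e+c)=e-2\log e-c.
\]
The right side tends to infinity with $e$, which proves \eqref{eq:key}.

Let $Z\le_T\emptyset'$. The oracle $\emptyset'$ computes $Z\upharpoonright n$ and decides the c.e.\ relation ``$Z\upharpoonright n$ is $C$-bad for $e$'', so it carries out the search for $S_e$. It also computes the finite sets $D^C_{n,e}$, and hence decides \eqref{eq:success} for each $n\in S_e$ and each possible value of $X\upharpoonright N_e$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(C)]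
(i)$\Rightarrow$(ii). If $Z$ is computable, then $\sigma\mapsto\sigma+Z\upharpoonright|\sigma|$ is a computable function that maps $X\upharpoonright n$ and $(X\triangle Z)\upharpoonright n$ to each other. (ii)$\Rightarrow$(iii) holds because $2^\omega$ is not null. (iii)$\Rightarrow$(i). Let $Z$ be noncomputable. Since $\sum_e\mu(V_e)<\infty$, the Borel--Cantelli lemma shows that almost every $X$ lies in only finitely many $V_e$. By \eqref{eq:key}, $X\triangle Z\not\le_C X$ for almost every $X$.
\end{proof}

Together with (F1), (F6) and Proposition~\ref{prop:Kinv}, this already answers the question of the introduction for almost every $X$. It remains to identify which $X$ work.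

\section{Weakly 2-random reals}\label{sec:w2r}

The sets $V_e$ have summable measure but do not form a Martin-L\"of test: choosing $S_e$ requires knowing that $Z\upharpoonright n$ is \emph{not} bad, and $V_e$ involves both $Z$ and the sets $D^C_{n,e}$. The oracle $\emptyset'$ supplies all of this when $Z$ is $\Delta^0_2$. Moreover \eqref{eq:key} asks only that $X$ leave infinitely many $V_e$, that is, that $X$ avoid each of the closed null sets $\bigcap_{e\ge j}V_e$. Closed sets described by $\emptyset'$ are $\Pi^0_2$ classes.

\begin{lemma}\label{lem:pi2}
If $Q$ is a set of strings with $Q\le_T\emptyset'$, then $P=\{X:(\forall m)\ X\upharpoonright m\notin Q\}$ is a $\Pi^0_2$ class.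
\end{lemma}

\begin{proof}
Let $Q_s$ be a computable approximation with limit $Q$. Then $\sigma\notin Q$ if and only if $\sigma\notin Q_s$ for infinitely many $s$. So $P$ is the intersection over all $m,t$ of the uniformly $\Sigma^0_1$ classes $\{X:(\exists s\ge t)\ X\upharpoonright m\notin Q_s\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $Z=W_0\triangle W_1$. By Proposition~\ref{prop:Kinv}, $X\triangle W_0\equiv_K X\equiv_K X\triangle W_1$ for every $X$.

By (F2), $W_0,W_1\le_T\emptyset'$, hence $Z\le_T\emptyset'$. Let $N_e$ and $V_e$ be given by Proposition~\ref{prop:V} for the noncomputable real $Z$. For $i\in\{0,1\}$ and $j\ge e_0$ let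
\[
V^i_e=\{X:X\triangle W_i\in V_e\},\qquad P^i_j=\bigcap_{e\ge j}V^i_e .
\]
Translation preserves measure, so $\mu(V^i_e)\le8\cdot2^{-e}$ and $P^i_j$ is null. Membership of $X$ in $V^i_e$ depends only on $X\upharpoonright N_e$, and $\emptyset'$ decides it from that string, using $W_i\upharpoonright N_e$. Let $Q$ be the set of strings $\sigma$ such that for some $e\ge j$ we have $N_e=|\sigma|$ and no extension of $\sigma$ lies in $V^i_e$. Since $N_e\ge4e$, only $e\le|\sigma|/4$ have to be examined, so $Q\le_T\emptyset'$. A real lies outside $P^i_j$ exactly when it has an initial segment in $Q$. By Lemma~\ref{lem:pi2}, $P^i_j$ is a null $\Pi^0_2$ class.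

Let $X$ be weakly 2-random and $i\in\{0,1\}$. Then $X\notin P^i_j$ for all $j$, so $X\triangle W_i\notin V_e$ for infinitely many $e$. Apply \eqref{eq:key} to $X\triangle W_i$. Since $(X\triangle W_i)\triangle Z=X\triangle W_{1-i}$, we get $X\triangle W_{1-i}\not\le_C X\triangle W_i$. The cases $i=0$ and $i=1$ together give incomparability.

For the last statement take $W_0=\emptyset$, which is $K$-trivial because $K(0^n)=K(n)+O(1)$, and $W_1=Z$. The real $X$ is 1-random, and $X\triangle Z\equiv_K X$ is 1-random by (F6).
\end{proof}

\begin{remark}
The $K$-triviality of $W_0,W_1$ is used twice: for the $K$-equivalence, and through (F2) to make the classes $P^i_j$ definable; the $\le_C$-incomparability uses only $W_0,W_1\le_T\emptyset'$. Noncomputability of $W_0\triangle W_1$ enters through Lemma~\ref{lem:plain}(b). If $W_0\triangle W_1$ is computable, then $X\triangle W_0\equiv_C X\triangle W_1$ for all $X$ by Theorem~\ref{thm:class}(C).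
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:antichain}]
We need infinitely many $K$-trivial sets whose pairwise sums are noncomputable, and we place copies of one set in disjoint columns. Fix a noncomputable $K$-trivial set $Z$ by (F1) and a computable injective pairing function $\langle k,m\rangle$ with $\langle k,m\rangle\ge m$. Let $Z_k=\{\langle k,m\rangle:m\in Z\}$. A number $p<n$ lies in $Z_k$ if and only if $p=\langle k,m\rangle$ for some $m\le p$ with $m\in Z$, so $Z_k\upharpoonright n$ is computed from $Z\upharpoonright n$. Hence $K(Z_k\upharpoonright n)\le K(Z\upharpoonright n)+O(1)\le K(n)+O(1)$, and $Z_k$ is $K$-trivial. For $j\neq k$ the sets $Z_j$ and $Z_k$ are disjoint, and $m\in Z$ if and only if $\langle k,m\rangle\in Z_j\triangle Z_k$; so $Z_j\triangle Z_k$ is noncomputable. Let $X$ be weakly 2-random. The reals $X\triangle Z_k$ lie in the $K$-degree of $X$ by Proposition~\ref{prop:Kinv} and are pairwise $\le_C$-incomparable by Theorem~\ref{thm:main}.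
\end{proof}

\section{Translations by reals that are not $K$-trivial}\label{sec:classK}

In Theorem~\ref{thm:class}(K), the implication (i)$\Rightarrow$(ii) is Proposition~\ref{prop:Kinv}, and (ii)$\Rightarrow$(iii) holds because $2^\omega$ is not null. For (iii)$\Rightarrow$(i) we run the argument of Section~\ref{sec:plain} with the $K$-deficit in place of the $C$-deficit. The set of compressible strings is now c.e.\ only given $K(n)$. So bad strings are simple given $n$ and $K(n)$, and this is why the condition on $Z$ changes from ``noncomputable'' to ``not $K$-trivial''.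

\begin{proof}[Proof of Theorem~\ref{thm:class}(K), (iii)$\Rightarrow$(i)]
Suppose that $Z$ is not $K$-trivial. For $e\ge1$, even $n\ge4e$ and $k\in\omega$ let
\[
D_{n,e,k}=\{\tau\in\{0,1\}^n:K(\tau)<n+k-e-c_0\},\qquad D^K_{n,e}=D_{n,e,K(n)},
\]
with $c_0$ from (F5). By (F5) with $r=e+c_0$ we have $|D^K_{n,e}|\le2^{n-e}$.

\emph{(a$'$) There is $e_1$ such that for $e\ge e_1$ every $(e,D^K_{n,e})$-bad string $\zeta$ has $K(\zeta\mid n,K(n))\le6e$.} The sets $D_{n,e,k}$ are c.e.\ uniformly in $n,e,k$, so by monotonicity the $(e,D_{n,e,k})$-bad strings can be enumerated uniformly. A machine that is given $n$ and $k$ reads $\overline e$ and then exactly $5e$ bits, views them as a number $i$, and outputs the string in position $i$ of this enumeration. The strings consisting of $\overline e$ and $5e$ further bits form a prefix-free set, so the machine is prefix-free. For $k=K(n)$ there are at most $2^{5e}$ bad strings by Lemma~\ref{lem:few}, so each is output, and $K(\zeta\mid n,K(n))\le5e+2\log e+O(1)$.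

\emph{(b$'$) For each $e$ there are infinitely many even $n$ with $K(Z\upharpoonright n\mid n,K(n))>6e$.} Otherwise (F4) gives $K(Z\upharpoonright n)\le K(n)+O(1)$ for even $n$. For such $n$,
\[
K(Z\upharpoonright(n+1))\le K(Z\upharpoonright n)+O(1)\le K(n)+O(1)\le K(n+1)+O(1),
\]
since $Z\upharpoonright(n+1)$ is obtained by appending one of two bits and $n$ is computed from $n+1$. Then $Z$ would be $K$-trivial.

\emph{(c$'$) There is $c'$ such that $K(\sigma)\le K(n)+n-2e+2\log e+c'$ for all $\sigma\in A_{n,e}$.} A prefix-free machine reads a shortest $U$-program for $n$, then $\overline e$, then exactly $n-2e$ bits giving the position of $\sigma$ in $A_{n,e}$.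

Fix $e\ge e_1$. By (a$'$) and (b$'$) there are infinitely many even $n\ge4e$ such that $Z\upharpoonright n$ is not $(e,D^K_{n,e})$-bad. So a set $S$ as in Lemma~\ref{lem:many} exists with $D_n=D^K_{n,e}$, and the lemma gives a set $V_e$ with $\mu(V_e)\le8\cdot2^{-e}$. If $X\notin V_e$, then for some $n\in S$, by \eqref{eq:success} and (c$'$),
\begin{align*}
K((X\triangle Z)\upharpoonright n)-K(X\upharpoonright n)&\ge(n+K(n)-e-c_0)-(K(n)+n-2e+2\log e+c')\\
&=e-2\log e-c_0-c'.
\end{align*}
By the Borel--Cantelli lemma almost every $X$ lies outside all but finitely many $V_e$, and for such $X$ these differences are unbounded. So $X\triangle Z\not\le_K X$ for almost every $X$.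
\end{proof}

\section{The halting probability}\label{sec:omega}

Let $\Omega=\sum_{U(p)\downarrow}2^{-|p|}$, identified with its binary expansion. We use the standard fact that $\Omega$ is 1-random; in particular it is irrational. Let $\Omega_s$ be the sum of $2^{-|p|}$ over the finitely many $p$ with $|p|\le s$ on which $U$ halts within $s$ steps (we say that $p$ halts \emph{by stage $s$}). The $\Omega_s$ are a computable nondecreasing sequence of rationals with limit $\Omega$. The point is that about $2\log n$ bits of $\Omega$ determine the first $n$ bits of a c.e.\ set $Z$. So $Z\upharpoonright n$ is free information both for $\Omega\upharpoonright n$ and, by decoding from left to right, for $(\Omega\triangle Z)\upharpoonright n$.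

\begin{proof}[Proof of Proposition~\ref{prop:omega}]
Let $Z$ be c.e.

\emph{Short initial segments of $\Omega$ compute $Z$.} Let $M_j$ be the prefix-free machine that halts exactly on the strings $\overline{i+1}$ with $i\in Z$, and let $p_i=0^j1\,\overline{i+1}$. Then $p_i$ is computable from $i$, $|p_i|\le2\log(i+2)+c$ with $c=j+2$, and $U(p_i)$ halts if and only if $i\in Z$. For a string $\rho$ let $0.\rho$ be the dyadic rational with binary expansion $\rho$. Since $\Omega$ is irrational,
\[
0.(\Omega\upharpoonright k)<\Omega<0.(\Omega\upharpoonright k)+2^{-k}.
\]
Given $\Omega\upharpoonright k$, search for $s$ with $\Omega_s\ge0.(\Omega\upharpoonright k)$; the first inequality shows that the search ends. Every program of length at most $k$ that halts does so by stage $s$, since otherwise $\Omega\ge\Omega_s+2^{-k}\ge0.(\Omega\upharpoonright k)+2^{-k}>\Omega$. Let $k(n)=\lceil2\log(n+2)\rceil+c$. All $p_i$ with $i<n$ have length at most $k(n)$, so a fixed partial computable function maps $n$ and $\Omega\upharpoonright k(n)$ to $Z\upharpoonright n$.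

\emph{The two reals compute each other at the same length.} Fix $m_0$ with $k(m+1)\le m$ for all $m\ge m_0$, let $Y=\Omega\triangle Z$, and let $n>m_0$. Then $k(n)\le n-1$. From $\Omega\upharpoonright n$ we compute $Z\upharpoonright n$ and then $Y\upharpoonright n$. Conversely, build the fixed string $\Omega\upharpoonright m_0$ into the procedure. Suppose that $Y\upharpoonright n$ is given and $\Omega\upharpoonright m$ has been computed, where $m_0\le m<n$. Since $k(m+1)\le m$, we know $\Omega\upharpoonright k(m+1)$ and compute $Z\upharpoonright(m+1)$. This gives the bit $Z(m)$, and $\Omega(m)=Y(m)+Z(m)$ modulo 2. After $n-m_0$ steps we have $\Omega\upharpoonright n$. Thus fixed partial computable functions map $\Omega\upharpoonright n$ and $Y\upharpoonright n$ to each other for all $n>m_0$, and $\Omega\triangle Z\equiv_C\Omega$.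

By (F1), $Z$ can be taken noncomputable, c.e.\ and $K$-trivial. Then $X=\Omega$ is 1-random, and the incomparability in Theorem~\ref{thm:main} fails for $W_0=\emptyset$ and $W_1=Z$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{trivial}
Downey, Hirschfeldt, Nies and Stephan, \emph{Trivial reals}, 2003.

\bibitem{initial}
\emph{On initial segment complexity and degrees of randomness},
\texttt{http://www.math.wisc.edu/\~{}jmiller/Papers/initial.pdf}.

\end{thebibliography}
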